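# A group whose word problem is an intersection of three context-free languages, and which is not residually finite

## Two stacks for $\mathbb Z^2$

Take $\mathbb Z^2$ with generators $a,b$. A word over $\{a,b,a^{-1},b^{-1}\}$ represents the identity exactly when $a$ and $a^{-1}$ occur equally often and $b$ and $b^{-1}$ occur equally often. Look at $w=a\,b\,b\,a^{-1}\,b^{-1}\,b^{-1}$. One machine with a single stack can check the letters $a^{\pm1}$: it ignores $b^{\pm1}$ and keeps on its stack a block of $a$'s or a block of $a^{-1}$'s, cancelling when it can. On $w$ its stack reads $a,a,a,\emptyset,\emptyset,\emptyset$. A second machine of the same kind ignores $a^{\pm1}$; on $w$ its stack reads $\emptyset,b,bb,bb,b,\emptyset$. Both end empty, so $w=1$.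

One stack is not enough. If the set of words representing $1$ were context-free, so would be its intersection with the regular language $a^*b^*(a^{-1})^*(b^{-1})^*$, which is $\{a^ib^j(a^{-1})^i(b^{-1})^j\}$. Pump the word $a^Nb^N(a^{-1})^N(b^{-1})^N$, where $N$ is the pumping length. The pumped pieces lie in a window of length at most $N$, which meets at most two adjacent blocks. The $a$-block and the $a^{-1}$-block are not adjacent, and neither are the $b$-block and the $b^{-1}$-block, so pumping changes the number of some letter without changing the number of its inverse. The pumped word is not in the language, a contradiction. So the words for $1$ in $\mathbb Z^2$ form an intersection of two context-free languages, but not a context-free language.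

**Definition (poly-CF).** Let $G$ be a group generated by a finite set $\Sigma$. The *word problem* of $G$ is the language of all words over $\Sigma\cup\Sigma^{-1}$ that represent the identity. A language is *poly-context-free* (poly-CF) if it is the intersection of finitely many context-free languages.

Recall that context-free languages are those accepted by pushdown automata: finite-state machines with one stack, which read the input from left to right, see only the top of the stack, and may make moves that read no input ($\epsilon$-moves). If the next move is always determined, the automaton and its language are *deterministic*. Both classes are closed under inverse images of monoid homomorphisms. Whether the word problem is poly-CF does not depend on the finite generating set, so one speaks of groups with poly-CF word problem.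

The basic example is a finitely generated free group $F$. Store the freely reduced form of what has been read on the stack; on reading $x$, pop if the top is $x^{-1}$, otherwise push $x$; accept when the stack is empty. This is deterministic.

The following facts are given. The class of groups with poly-CF word problem is closed under finitely generated subgroups, finite index overgroups and direct products. Consequently, if a finitely generated group has a finite index subgroup that embeds in a direct product of finitely many free groups, its word problem is poly-CF. The group $\mathbb Z^2\le \mathbb Z\times\mathbb Z$ is of this kind. Are all of them?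

**Conjecture** (from "Groups St Andrews 2013"). A finitely generated group $G$ has a poly-CF word problem if and only if $G$ has a subgroup $H$ of finite index such that $H$ is a subgroup of a direct product of (finitely many) free groups.

"If" is among the given facts. "Only if" turns out to be false.

## Residual finiteness as the dividing line

**Definition (finite residual).** The *finite residual* of a group is the intersection of its finite index subgroups. The group is *residually finite* if its finite residual is trivial.

For $\mathbb Z$ the finite residual is $\bigcap_m m\mathbb Z=0$. For an infinite simple group it is the whole group, since every finite index subgroup contains a normal one of finite index.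

Free groups are residually finite (a textbook fact), and residual finiteness is inherited in three ways. A subgroup $B$ of a residually finite group $P$ is residually finite: intersect $B$ with the finite index subgroups of $P$. In a direct product of residually finite groups, a nontrivial element has a nontrivial coordinate, and a finite quotient of that factor detects it. Finally, if $H\le G$ has finite index and is residually finite, then finite index subgroups of $H$ have finite index in $G$, so the finite residual of $G$ lies in that of $H$, which is trivial. Hence every group that is virtually a subgroup of a direct product of free groups is residually finite. The conjecture is therefore disproved by the case $n=2$ of the following theorem.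

**Theorem 1.** For every $n\ge2$ there is a finitely generated group $G=G_n$ such that

1. the word problem of $G$ is the intersection of three (deterministic) context-free languages;
2. $G$ has a central subgroup $A\cong\mathbb Z/n$ such that $G/A$ is a subgroup of a direct product of two free groups, and $A$ is contained in every finite index subgroup of $G$.

By (1), $G$ has poly-CF word problem; by (2), its finite residual contains $A\neq1$, so $G$ is not residually finite.

Throughout, $[a,b]=aba^{-1}b^{-1}$ and ${}^{g}k=gkg^{-1}$. Abelian groups are sometimes written additively.

## Thompson's group $V$ with a cyclic counter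

Let $X=\{0,1\}^\omega$ be the space of infinite binary sequences. A finite set of finite words is a *complete prefix code* if every $x\in X$ begins with exactly one of them, for example $\{00,01,1\}$ or $\{0,10,11\}$.

**Definition (Thompson's group $V$).** $V$ is the group of homeomorphisms $v$ of $X$ for which there are complete prefix codes $\{a_i\},\{b_i\}$ of equal finite size with $v(a_iy)=b_iy$ for all $y\in X$.

For example, $00y\mapsto 0y,\ 01y\mapsto10y,\ 1y\mapsto11y$ is in $V$. The important feature is that $v$ replaces a bounded prefix and leaves the rest alone, as a machine with a stack does.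

We quote that $V$ is finitely presented, infinite and simple (Higman, *Finitely presented infinite simple groups*, 1974; Cannon–Floyd–Parry, *Introductory notes on Richard Thompson's groups*, 1996). Two consequences are used. First, $V$ has no nontrivial finite quotient, because the kernel of a map to a finite group is a nontrivial normal subgroup. Second, $V$ is perfect, that is, $[V,V]=V$: an abelian simple group has prime order, so $V$ is nonabelian, and then $[V,V]$ is a nontrivial normal subgroup.

Fix $n\ge2$ and a complete prefix code $p_0,\dots,p_{n-1}$, for instance $0,10,\dots,1^{n-2}0,1^{n-1}$, with indices in $\mathbb Z/n$. Every $x\in X$ is uniquely $p_iy$. Define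
$$t(p_iy)=p_{i+1}y,\qquad \delta(v)(p_iy)=p_i\,v(y)\quad(v\in V),\qquad s=\delta(t).$$
These lie in $V$, and $\delta:V\to V$ is an injective homomorphism. Put $L=\delta(V)$. Then:

- $L\cong V$ is perfect, and $s\in L$;
- $L$ commutes with $t$, since both $t\,\delta(v)$ and $\delta(v)\,t$ send $p_iy$ to $p_{i+1}v(y)$;
- $C=\langle s,t\rangle\cong\mathbb Z/n\times\mathbb Z/n$. Indeed $s$ and $t$ commute and $s^n=t^n=1$. If $s^at^b=1$, then looking at the index $i$ gives $b=0$ in $\mathbb Z/n$; then $\delta(t^a)=1$, so $t^a=1$ and $a=0$.

For $n=2$ with the code $\{0,1\}$, $t$ flips the first letter of $x$ and $s$ flips the second.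

Next comes the counter. Let $M$ be the group of locally constant functions $X\to\mathbb Z/n$, with $V$ acting by $(vm)(x)=m(v^{-1}x)$. Let $A\subset M$ be the constants, so $A\cong\mathbb Z/n$, and let $z\in A$ be the constant function $1$. Put
$$\bar M=M/A,\qquad W=M\rtimes V,\qquad \bar W=\bar M\rtimes V=W/A .$$
Since $V$ fixes the constants and $M$ is abelian, $A$ is central in $W$.

Let $\chi\in M$ be the function $\chi(p_iy)=i$. Since $s$ preserves the index and $t$ raises it by $1$, we have $s\chi=\chi$ and $t\chi=\chi-1$. In $W$, using $sts^{-1}=t$,
$$[\chi s,t]=\chi\,sts^{-1}\,\chi^{-1}t^{-1}=\chi\cdot t\chi^{-1}t^{-1}=\chi-t\chi=z. \tag{1}$$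
So $\bar\chi s$ and $t$ commute in $\bar W$, and the commutator of the lifts $\chi s$ and $t$ is $z$. Also $\bar\chi\in\bar M$ is fixed by $C$ although $\chi$ is not.

## A pushdown automaton that follows one point

Let $W$ act on $X\times\mathbb Z/n$ by
$$v(x,\varepsilon)=(vx,\varepsilon),\qquad m(x,\varepsilon)=(x,\varepsilon+m(x)).$$
This is an action of the semidirect product because $vmv^{-1}(x,\varepsilon)=(x,\varepsilon+m(v^{-1}x))$, which is the action of the function $vm$. A constant $a\in A$ acts by $(x,\varepsilon)\mapsto(x,\varepsilon+a)$. So the orbit of the single point $(0^\omega,0)$ already tells the elements of $A$ apart, and a machine with one stack can follow this point.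

**Lemma 1.** Let $G$ be a group with finite generating set $\Sigma$ and let $\pi:G\to W$ be a homomorphism. Then
$$L_3=\{w:\ \pi(w)^{-1}(0^\omega,0)=(0^\omega,0)\}$$
is a deterministic context-free language.

*Proof.* **Step 1: put the action in prefix form.** For each $g\in W$ there is $k$ and, for each $p\in\{0,1\}^k$, a word $q_p$ and an element $e_p\in\mathbb Z/n$ with
$$g(py,\varepsilon)=(q_py,\varepsilon+e_p)\qquad\text{for all }y\in X. \tag{2}$$
To see this, write $g=mv$, so $g(x,\varepsilon)=(vx,\varepsilon+m(vx))$. Choose $k$ at least the length of all words in the domain code of $v$, and so large that the locally constant function $x\mapsto m(vx)$ is constant on every cone $pX$ with $|p|=k$. This is possible because $X$ is compact. In particular $W$ preserves $Y\times\mathbb Z/n$, where $Y$ is the set of eventually-$0$ sequences.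

**Step 2: encode a point on the stack.** The automaton keeps $\varepsilon\in\mathbb Z/n$ in its state. It keeps $x\in Y$ as a stack content $u\in\{0,1\}^*$ above a bottom marker $\perp$, where $x=u0^\omega$, the top of the stack is the first letter of $x$, and the letter directly above $\perp$ is never $0$. With this normalization $x=0^\omega$ if and only if the stack is just $\perp$. It starts with $(0^\omega,0)$.

**Step 3: process a letter.** On reading $a\in\Sigma\cup\Sigma^{-1}$, apply $g=\pi(a)^{-1}$ using (2). Pop $k$ letters, remembering them in the state; whenever $\perp$ is visible, read a $0$ and leave the stack alone, which is right because $0^\omega=0\cdot0^\omega$. The word obtained is $p$. Then push $q_p$ starting from its last letter, except that pushing $0$ directly onto $\perp$ does nothing, which is right for the same reason. Add $e_p$ to $\varepsilon$. A letter is placed directly on $\perp$ only if it is $1$, so the normalization survives. Every move is determined.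

**Step 4: accept.** After $w=a_1\cdots a_l$ the configuration represents $\pi(a_l)^{-1}\cdots\pi(a_1)^{-1}(0^\omega,0)=\pi(w)^{-1}(0^\omega,0)$. We accept if and only if the stack is just $\perp$ and $\varepsilon=0$. To do this by states: when a letter has been fully processed (or at the start) with $\varepsilon=0$ and $\perp$ is visible, the only move is an $\epsilon$-move to an accepting twin state, from which the next letter is processed as usual. $\square$

Here is a run. Let $n=2$, let $\chi$ be the first letter, and suppose the generators map to $\chi$ and $t$. Read $\chi,t,\chi^{-1},t^{-1}$, so that the machine applies $\chi^{-1},t^{-1},\chi,t$ in this order: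
$$(0^\omega,0)\to(0^\omega,0)\to(10^\omega,0)\to(10^\omega,1)\to(0^\omega,1).$$
The word is rejected, as it should be: $[\chi,t]=\chi-t\chi=z\ne1$.

$L_3$ is only a point-stabilizer test and not the word problem of $W$. It is enough once other languages have forced the element into $A$.

**Proposition 1.** Let $H$ be a finitely generated group whose word problem is an intersection of $k$ context-free languages, and let $\varphi:H\to W/A$ be any homomorphism. Then
$$G=\{(h,g)\in H\times W:\ \varphi(h)=gA\}$$
is a finitely generated central extension of $H$ by $\mathbb Z/n$, and its word problem is an intersection of $k+1$ context-free languages. If the $k$ languages are deterministic, the $k+1$ languages can be chosen deterministic.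

*Proof.* Projection $G\to H$ is onto, because each $\varphi(h)$ has a representative in $W$. Its kernel is $\{(1,a):a\in A\}\cong\mathbb Z/n$, which is central because $A$ is central in $W$. Lifts of finitely many generators of $H$, together with $(1,z)$, generate $G$.

Let $T$ be a finite generating set of $H$ for which the word problem is $P_1\cap\dots\cap P_k$, and let $\Sigma$ be a finite generating set of $G$. For each letter $a\in\Sigma\cup\Sigma^{-1}$ choose a word $\mu(a)$ over $T\cup T^{-1}$ representing the $H$-coordinate of $a$, and extend $\mu$ to a monoid homomorphism. The languages $\mu^{-1}(P_i)$ are context-free (deterministic if $P_i$ is). A word $w$ lies in all of them if and only if its $H$-coordinate is $1$; then $w$ represents $(1,g)$ with $gA=\varphi(1)=A$, that is, $g=a\in A$. For such $w$, $a^{-1}(0^\omega,0)=(0^\omega,-a)$, so $w$ lies in the language $L_3$ of Lemma 1 (for $\pi(h,g)=g$) if and only if $a=0$, i.e. $w=1$ in $G$. So the word problem of $G$ is $\mu^{-1}(P_1)\cap\dots\cap\mu^{-1}(P_k)\cap L_3$. $\square$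

## Extensions that split on a finite index subgroup

Proposition 1 produces central extensions by $\mathbb Z/n$. The natural plan is to feed it a group $H$ with two or more stacks and hope that $z$ cannot be separated from $1$ by a finite quotient. We try the simplest choices of $H$.

**$H=\mathbb Z^2=\langle x,y\rangle$, with $\varphi(x)=\bar\chi$ and $\varphi(y)=t$.** This is a homomorphism because $t\bar\chi=\bar\chi$. The elements $\hat x=(x,\chi)$ and $\hat y=(y,t)$ of $G$ satisfy $[\hat x,\hat y]=z$, so the extension is not split. But $\hat x^n=(x^n,0)$ commutes with $\hat y$, and $\langle\hat x^n,\hat y\rangle\cong\mathbb Z^2$ meets $A$ trivially and has index $n^2$. So $G$ is virtually $\mathbb Z^2$.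

**$H$ free.** Then $\varphi$ lifts to a homomorphism $\Phi:H\to W$, and $h\mapsto(h,\Phi(h))$ splits the extension: $G\cong H\times\mathbb Z/n$.

**$H=F'\times F''$ with both factors free of finite rank, $\varphi$ arbitrary.** Lift $\varphi|_{F'}$ and $\varphi|_{F''}$ to $\Phi':F'\to W$ and $\Phi'':F''\to W$. The images of the two factors commute in $\bar W$, so $b(u,v)=[\Phi'(u),\Phi''(v)]$ lies in the central subgroup $A$. From $[gg',h]={}^{g}[g',h]\,[g,h]$ and its analogue in the second variable, $b$ is bilinear. Hence $u\mapsto b(u,\cdot)$ is a homomorphism from $F'$ to the *finite* group $\operatorname{Hom}(F'',A)$, and its kernel $F_0'$ has finite index. On $F_0'\times F''$ the two lifts commute, so $\Phi(u,v)=\Phi'(u)\Phi''(v)$ is a homomorphism lifting $\varphi$. The subgroup $\{(h,\Phi(h)):h\in F_0'\times F''\}\cong F_0'\times F''$ of $G$ has index $n[F':F_0']$. Again $G$ is virtually a direct product of free groups.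

The last attempt stops exactly here: on a full direct product the two coordinates move independently, so the obstruction to lifting $\varphi$ is a bilinear map into a finite group, and a finite index subgroup kills it. We therefore take for $H$ a *proper* subdirect product of two free groups, in which the coordinates are tied together through a quotient $Q$.

**Definition (fiber product).** For a surjection $F\to Q$ with kernel $K$, put $F\times_QF=\{(u,v)\in F\times F:\ vu^{-1}\in K\}$.

For $F=\mathbb Z$, $Q=\mathbb Z/2$ this is the group of pairs of integers of equal parity, generated by $(1,1)$ and $(0,2)$.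

The point will be to choose $Q$ without finite quotients. Then every finite quotient of the group is generated by the images of the two commuting subgroups that come from $K\times1$ and $1\times K$. The homomorphism $\varphi$ has to be built so that (1) contradicts this unless $z$ dies.

## An amalgam that twists $s$ by $\bar\chi$

Let $Q=V_1*_CV_2$, where $V_1,V_2$ are copies of $V$ amalgamated along $C$ by the identity. $Q$ is finitely presented, since $V$ is finitely presented and $C$ is finite. It has no nontrivial finite quotient: it is generated by two copies of $V$, and each has trivial image in any finite group. The fold map, the identity on both copies, is a homomorphism $Q\to V$.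

Let $X_1,X_2$ be two copies of a finite generating set of $V$. Put $F_j=F(X_j)$, $F=F_1*F_2$, let $\eta_j:F_j\to V$ be the obvious surjection onto $V_j=V$, and let $K=\ker(F\to Q)$. As $Q$ is finitely presented, $K$ is the normal closure of a finite set $R$. For $f\in F$ let $\bar f\in V$ be its image under $F\to Q\to V$; so $\bar f=\eta_j(f)$ for $f\in F_j$, and $\bar k=1$ for $k\in K$. Put $K^{(j)}=\ker\eta_j\subset K$. Choose $s_j,t_j\in F_j$ with $\eta_j(s_j)=s$ and $\eta_j(t_j)=t$. Then
$$k_s:=s_1s_2^{-1},\qquad k_t:=t_1t_2^{-1}$$
lie in $K$, since $s$ and $t$ are amalgamated.

We want $\varphi(u,v)=\psi(vu^{-1})\,\bar u$ for some equivariant $\psi:K\to\bar M$. If $\psi=0$, or more generally if $\psi$ lifts to an equivariant homomorphism $\tilde\psi:K\to M$, then $(u,v)\mapsto\tilde\psi(vu^{-1})\bar u$ lifts $\varphi$ to $W$ (the computation is the one in (4) below) and the extension splits. So $\psi$ has to use something that exists only modulo constants, namely the $C$-invariance of $\bar\chi$.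

**Lemma 2.** There is a homomorphism $\psi:K\to\bar M$ with
$$\psi(fkf^{-1})=\bar f\,\psi(k)\quad(f\in F,\ k\in K),\qquad \psi(K^{(j)})=0\ (j=1,2),\qquad \psi(k_s)=\bar\chi,\quad \psi(k_t)=0. \tag{3}$$

*Proof.* **Step 1: an automorphism of $\bar M\rtimes C$.** Since $C\cong(\mathbb Z/n)^2$ with basis $s,t$ and $n\bar\chi=0$, there is a homomorphism $m:C\to\bar M$, $c\mapsto m_c$, with $m_s=\bar\chi$ and $m_t=0$. Its values are multiples of $\bar\chi$, hence fixed by $C$, so $m_{cc'}=m_c+c\,m_{c'}$. Put $\omega(a,c)=(a+m_c,c)$. Then
$$\omega(a,c)\,\omega(a',c')=(a+m_c+ca'+c\,m_{c'},\,cc')=(a+ca'+m_{cc'},\,cc')=\omega\big((a,c)(a',c')\big),$$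
and $(a,c)\mapsto(a-m_c,c)$ is inverse to $\omega$. So $\omega$ is an automorphism of $\bar M\rtimes C$ that is the identity on $\bar M$ and induces the identity on $C$.

**Step 2: a twisted amalgam over $\bar M$.** Let
$$E=(\bar M\rtimes V)_1*_{\bar M\rtimes C}(\bar M\rtimes V)_2,\qquad h\in(\bar M\rtimes C)_1\ \text{identified with}\ \omega(h)\in(\bar M\rtimes C)_2 .$$
By the normal form theorem for amalgamated products both factors embed in $E$. Since $\omega$ is the identity on $\bar M$, the two copies of $\bar M$ are one subgroup $\bar M\le E$. It is normal in both factors, hence in $E$. Dividing by it gives $E/\bar M=V_1*_CV_2=Q$, because $\omega$ induces the identity on $C$. Each factor acts on $\bar M$ by conjugation through its projection to $V$, so the conjugation action of $E$ on $\bar M$ factors through $E\to Q\to V$.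

**Step 3: read off $\psi$.** Define $\psi:F\to E$ by sending $x\in X_j$ to $(0,\bar x)_j$, the subscript denoting the factor. The composite $F\to E\to Q$ is the given map, so $\psi(K)\subset\bar M$. The equivariance is the statement on the conjugation action in Step 2. For $f\in F_j$ we have $\psi(f)=(0,\eta_j(f))_j$, so $\psi(K^{(j)})=0$. Finally, in $E$,
$$\psi(s_1)=(0,s)_1=(m_s,s)_2=(\bar\chi,s)_2=\bar\chi\,\psi(s_2),\qquad \psi(t_1)=(0,t)_1=(0,t)_2=\psi(t_2),$$
so $\psi(k_s)=\bar\chi$ and $\psi(k_t)=0$. $\square$

## The group $G_n$

Let $H=F\times_QF=\{(u,v):vu^{-1}\in K\}$ and
$$\varphi:H\to\bar W,\qquad \varphi(u,v)=\psi(vu^{-1})\,\bar u .$$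

**$\varphi$ is a homomorphism.** Write $v=ku$, $v'=k'u'$ with $k,k'\in K$. Then $vv'=(k\cdot uk'u^{-1})\,uu'$, so by (3)
$$\varphi(uu',vv')=\big(\psi(k)+\bar u\,\psi(k')\big)\,\bar u\,\bar u'=\psi(k)\,\bar u\cdot\psi(k')\,\bar u'=\varphi(u,v)\,\varphi(u',v'). \tag{4}$$

**$H$ is finitely generated.** Generators are the $(x,x)$ with $x\in X_1\cup X_2$ and the $(1,r)$ with $r\in R$. For $(u,v)=(u,u)(1,u^{-1}v)$ with $u^{-1}v=u^{-1}(vu^{-1})u\in K$; this element is a product of conjugates $fr^{\pm1}f^{-1}$, and $(1,frf^{-1})=(f,f)(1,r)(f,f)^{-1}$.

Now put
$$G=G_n=\{(u,v,g)\in F\times F\times W:\ (u,v)\in H,\ \varphi(u,v)=gA\}.$$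
The word problem of $H\le F\times F$ is the intersection of the languages "first coordinate is $1$" and "second coordinate is $1$". Each is the inverse image, under a monoid homomorphism, of the word problem of the free group $F$, hence deterministic context-free. Proposition 1 with $k=2$ says that $G$ is finitely generated, that $A=\{(1,1,a)\}\cong\mathbb Z/n$ is central in $G$ with $G/A\cong H\le F\times F$, and that the word problem of $G$ is an intersection of three deterministic context-free languages. This proves part (1) of Theorem 1 and the first half of part (2). From now on $z$ also denotes the generator $(1,1,z)$ of $A\le G$.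

It remains to show that $z$ lies in every finite index subgroup of $G$. Two subgroups of $G$ and one lift organize the argument. For $f\in F$ put $\hat f=(f,f,\bar f)$. Since $\varphi(f,f)=\bar f$, this lies in $G$, and $f\mapsto\hat f$ is a homomorphism. Let $\pi_1,\pi_2:G\to F$ be the first two projections. From $\varphi(k,1)=\psi(k^{-1})=-\psi(k)$ and $\varphi(1,k)=\psi(k)$ for $k\in K$,
$$K_1:=\ker\pi_2=\{(k,1,m):k\in K,\,m\in M,\,\bar m=-\psi(k)\},$$
$$K_2:=\ker\pi_1=\{(1,k,m):k\in K,\,m\in M,\,\bar m=\psi(k)\}.$$
As $M$ is abelian, $[K_1,K_2]=1$. Also $z\in K_1\cap K_2$.

**The kernel of $G\to Q$, $(u,v,g)\mapsto uK$, is $K_1K_2$.** The map is onto because of the elements $\hat f$, and it kills $K_1$ and $K_2$. Conversely, let $(u,v,g)$ be in the kernel. Then $u\in K$, so $v\in K$ and $\bar u=1$; hence $g=m\in M$ with $\bar m=\psi(vu^{-1})=\psi(v)-\psi(u)$. Choose $m''\in M$ with $\bar m''=\psi(v)$. Then $(u,v,m)=(u,1,m-m'')(1,v,m'')\in K_1K_2$.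

## A finite quotient gives an invariant homomorphism on $K_2$

Suppose a finite quotient $D$ of $G$ is given. The next lemma measures how far $K_2\to D$ is from depending on the $F$-coordinate alone, and shows that this defect is central and invariant.

**Lemma 3.** Let $N$ be a normal subgroup of finite index in $G$, let $D=G/N$, and write $g_D$ for the image of $g$. There are an abelian subgroup $Z\le D$ and a homomorphism $\rho:K_2\to Z$ with
$$\rho({}^{\hat f}\kappa)=\rho(\kappa)\quad(f\in F,\ \kappa\in K_2),\qquad \rho(z)=z_D .$$

*Proof.* **Step 1: $D$ is a product of two commuting subgroups.** Let $D_i$ be the image of $K_i$ in $D$. These are normal and commute with each other. $D/D_1D_2$ is a finite quotient of $G/K_1K_2=Q$, hence trivial. So $D=D_1D_2$. Let $Z=D_1\cap D_2$. It commutes with $D_2$ because it lies in $D_1$, and with $D_1$ because it lies in $D_2$; so $Z$ is central in $D$.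

**Step 2: split the lifts $\hat f$.** For each $x\in X_1\cup X_2$ write $\hat x_D=\alpha(x)\beta(x)$ with $\alpha(x)\in D_1$, $\beta(x)\in D_2$. As $F$ is free, these choices extend to homomorphisms $\alpha:F\to D_1$ and $\beta:F\to D_2$. Since $D_1$ and $D_2$ commute, $f\mapsto\alpha(f)\beta(f)$ is a homomorphism, and it agrees with $f\mapsto\hat f_D$ on generators. So $\hat f_D=\alpha(f)\beta(f)$ for all $f\in F$.

**Step 3: define $\rho$ and see that it lands in $Z$.** For $\kappa=(1,k,m)\in K_2$ put
$$\rho(\kappa)=\kappa_D\,\beta(k)^{-1}.$$
Clearly $\rho(\kappa)\in D_2$. The elements $\kappa$ and $\hat k$ have the same image $k$ under $\pi_2$, so they differ by an element of $K_1$ and agree in $D/D_1$: $\kappa_DD_1=\hat k_DD_1=\alpha(k)\beta(k)D_1=\beta(k)D_1$. So $\rho(\kappa)\in D_1$ as well.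

**Step 4: $\rho$ is a homomorphism.** If $\kappa'\in K_2$ has second coordinate $k'$, then, $Z$ being central,
$$\rho(\kappa\kappa')=\kappa_D\,\kappa'_D\,\beta(k')^{-1}\beta(k)^{-1}=\kappa_D\,\rho(\kappa')\,\beta(k)^{-1}=\rho(\kappa)\rho(\kappa').$$

**Step 5: invariance.** We have ${}^{\hat f}\kappa=(1,fkf^{-1},\bar fm)$. As $\alpha(f)$ commutes with $D_2$, $({}^{\hat f}\kappa)_D={}^{\alpha(f)\beta(f)}\kappa_D={}^{\beta(f)}\kappa_D$. Hence
$$\rho({}^{\hat f}\kappa)={}^{\beta(f)}\kappa_D\cdot{}^{\beta(f)}\beta(k)^{-1}={}^{\beta(f)}\rho(\kappa)=\rho(\kappa).$$
Finally $z=(1,1,z)$ has second coordinate $1$, so $\rho(z)=z_D$. $\square$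

So it suffices to show that every homomorphism $\rho$ from $K_2$ to an abelian group that is invariant under conjugation by all $\hat f$ kills $z$. This has nothing to do with finiteness any more.

## Why every invariant homomorphism kills $z$

Let $Z$ be an abelian group and $\rho:K_2\to Z$ a homomorphism with $\rho({}^{\hat f}\kappa)=\rho(\kappa)$ for all $f\in F$. By (1), a commutator of elements with third coordinates $\chi s$ and $t$ has third coordinate $z$. We lift $\chi s$ and $t$ to $G$, and must control what happens in the first two coordinates, where the commutators $[s_j,t_j]$ appear. They lie in $K^{(j)}$ because $s$ and $t$ commute in $V$, and the next lemma disposes of them. This is where we use that $s$ was chosen in a perfect group commuting with $t$.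

For $k\in K^{(j)}$ we have $\psi(k)=0$, so $(1,k,0)\in K_2$. Put $\rho_j(k)=\rho(1,k,0)$. This is a homomorphism $K^{(j)}\to Z$, and it is invariant under conjugation by $F_j$ because ${}^{\hat f}(1,k,0)=(1,fkf^{-1},0)$.

**Lemma 4.** $\rho_j([s_j,t_j])=1$ for $j=1,2$.

*Proof.* For $l\in\eta_j^{-1}(L)\subset F_j$ we have $[l,t_j]\in K^{(j)}$, because $L$ commutes with $t$. So $h(l)=\rho_j([l,t_j])$ is defined.

**Step 1: $h$ is a homomorphism.** From $[ll',t_j]={}^{l}[l',t_j]\,[l,t_j]$ and invariance, $h(ll')=h(l')h(l)=h(l)h(l')$.

**Step 2: $h$ factors through $L$.** If $l\in K^{(j)}$, then $[l,t_j]=l\cdot{}^{t_j}l^{-1}$ is a product of two elements of $K^{(j)}$, and $h(l)=\rho_j(l)\,\rho_j({}^{t_j}l^{-1})=\rho_j(l)\rho_j(l)^{-1}=1$. So $h$ induces a homomorphism from $\eta_j^{-1}(L)/K^{(j)}\cong L$ to $Z$.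

**Step 3: perfectness.** $L$ is perfect and $Z$ is abelian, so $h$ is trivial. As $\eta_j(s_j)=s\in L$, we get $\rho_j([s_j,t_j])=h(s_j)=1$. $\square$

**Lemma 5.** $\rho(z)=1$.

*Proof.* **Step 1: lift $\chi s$ and $t$ to $G$.** Let $\kappa_s=(1,k_s,\chi)$ and $\kappa_t=(1,k_t,0)$. By (3), $\psi(k_s)=\bar\chi$ and $\psi(k_t)=0$, so both lie in $K_2$. Put
$$\sigma=\kappa_s\hat s_2=(s_2,s_1,\chi s),\qquad \tau=\kappa_t\hat t_2=(t_2,t_1,t),\qquad c=[\hat s_2,\hat t_2]=([s_2,t_2],[s_2,t_2],1),$$
where we used $k_ss_2=s_1$, $k_tt_2=t_1$ and $[s,t]=1$. Note that $c=\hat f$ with $f=[s_2,t_2]$. Let $\theta=[\sigma,\tau]\,c^{-1}$. Its first coordinate is $1$, so $\theta\in K_2$. We compute $\rho(\theta)$ in two ways.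

**Step 2: by coordinates.** By (1), $[\sigma,\tau]=([s_2,t_2],[s_1,t_1],z)$. Hence
$$\theta=(1,[s_1,t_1][s_2,t_2]^{-1},z)=(1,[s_1,t_1],0)\,(1,[s_2,t_2],0)^{-1}\,z .$$
All three factors lie in $K_2$, so Lemma 4 gives $\rho(\theta)=\rho_1([s_1,t_1])\,\rho_2([s_2,t_2])^{-1}\,\rho(z)=\rho(z)$.

**Step 3: as a product of conjugates.** Expand $\theta$ and use $\hat s_2\hat t_2\hat s_2^{-1}=c\,\hat t_2$:
$$\theta=\kappa_s\hat s_2\,\kappa_t\hat t_2\,\hat s_2^{-1}\kappa_s^{-1}\,\hat t_2^{-1}\kappa_t^{-1}\,c^{-1}
=\kappa_s\cdot{}^{\hat s_2}\kappa_t\cdot c\,\hat t_2\,\kappa_s^{-1}\,\hat t_2^{-1}\kappa_t^{-1}c^{-1}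
=\kappa_s\cdot{}^{\hat s_2}\kappa_t\cdot{}^{c\hat t_2}\kappa_s^{-1}\cdot{}^{c}\kappa_t^{-1}.$$
All conjugating elements $\hat s_2$, $c\hat t_2$, $c$ have the form $\hat f$, so by invariance $\rho(\theta)=\rho(\kappa_s)\rho(\kappa_t)\rho(\kappa_s)^{-1}\rho(\kappa_t)^{-1}=1$, as $Z$ is abelian.

Comparing the two values, $\rho(z)=1$. $\square$

**End of the proof of Theorem 1.** A finite index subgroup of $G$ contains a normal subgroup $N$ of finite index. With $D=G/N$ and $\rho$ from Lemma 3, Lemma 5 gives $z_D=\rho(z)=1$, so $z\in N$. Since $z$ generates $A$, every finite index subgroup contains $A\cong\mathbb Z/n$, and $A\ne1$ because $n\ge2$. This proves part (2) of Theorem 1, and the conjecture is disproved. $\blacksquare$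

## The finite residual of $G_n$ and sharper forms

Two groups are *commensurable* if they have isomorphic subgroups of finite index; for example, any two finite groups are commensurable, and so are $\mathbb Z$ and $\mathbb Z\times\mathbb Z/2$.

**Theorem 2.**

(a) With $W,A$ as above, let $H$ be a finitely generated group whose word problem is an intersection of $k$ context-free languages, and let $\varphi:H\to W/A$ be any homomorphism. Then $G=\{(h,g)\in H\times W:\varphi(h)=gA\}$ is a finitely generated central extension of $H$ by $\mathbb Z/n$, and its word problem is an intersection of $k+1$ context-free languages.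

(b) The finite residual of $G_n$ is exactly $A\cong\mathbb Z/n$. Hence the $G_n$ $(n\ge2)$ are pairwise non-commensurable counterexamples. Every finite abelian group is the finite residual of a group with poly-CF word problem.

(c) No finite index subgroup of $G_n$ is torsion-free or residually finite. So the conjecture remains false if "direct product of free groups" is replaced by "residually finite group" or by "torsion-free group". It also fails if "context-free" is replaced by "deterministic context-free" in the definition of poly-CF.

(d) For groups whose word problem is an intersection of $k$ context-free languages, the conjectured conclusion is true for $k=1$ and false for every $k\ge3$.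

*Proof.* **Part (a)** is contained in Proposition 1.

**Part (b).** The finite residual of $G_n$ contains $A$ by Theorem 1. It is contained in $A$: since $G_n/A\le F\times F$ is residually finite, every element outside $A$ is missed by the preimage of some finite index subgroup of $G_n/A$.

Next, a finite index subgroup $G'$ of a group $G$ has the same finite residual as $G$. Finite index subgroups of $G'$ have finite index in $G$, so the residual of $G$ lies in that of $G'$. If $B\le G$ has finite index, then $B\cap G'$ has finite index in $G'$, so the residual of $G'$ lies in every such $B$. Hence the isomorphism type of the finite residual is a commensurability invariant. The residuals $\mathbb Z/n$ have different orders, so the $G_n$ are pairwise non-commensurable.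

Finally, the finite residual of $P_1\times P_2$ is the product of the finite residuals of $P_1$ and $P_2$. If $B$ has finite index in $P_1\times P_2$, it contains $(B\cap P_1)\times(B\cap P_2)$, where $B\cap P_i$ has finite index in $P_i$; so $B$ contains the product of the residuals. Conversely, subgroups $B_1\times B_2$ with $B_i$ of finite index in $P_i$ have finite index and intersect in exactly that product. Groups with poly-CF word problem are closed under direct products, so $\bigoplus_i\mathbb Z/n_i$ is the finite residual of $\prod_iG_{n_i}$, and the trivial group is the finite residual of $\mathbb Z$. Every finite abelian group is of one of these forms.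

**Part (c).** Every finite index subgroup of $G_n$ contains the torsion element $z\ne1$, so it is not torsion-free and does not embed in a torsion-free group. By (b) its finite residual is $A\ne1$, so it is not residually finite and does not embed in a residually finite group. The three languages in part (1) of Theorem 1 are deterministic.

**Part (d).** For $k=1$: a finitely generated group with context-free word problem is virtually free (Muller–Schupp, *Groups, the theory of ends, and context-free languages*, 1983, together with Dunwoody, *The accessibility of finitely presented groups*, 1985), and a free group is a direct product of one free group. For $k\ge3$: take $G_n$, repeating one of the three languages if $k>3$. $\square$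

The argument does not settle the case $k=2$ in (d): the group $H\le F\times F$ already uses two languages, and the third is the one that sees $z$.
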